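\title{The limiting Lubell value of a finite poset}

\begin{abstract}
For a finite poset $P$, let $\lambda_n(P)$ be the largest Lubell value of a $P$-free family of subsets of $\{1,\dots,n\}$, that is, the largest expected number of members of such a family on a uniformly random full chain. We prove that $\lambda_n(P)$ converges as $n\to\infty$ for every $P$, and that the limit is approached by families that live on a bounded number of levels next to the empty set and the ground set. The proof uses only that $P$-freeness passes to pull-backs along order-embeddings and bounds the length of chains, so it applies to every class of families with these two properties. We maximize the Lubell function plus a small bonus for mass near the two ends of the cube, and a second-moment estimate for a submartingale shows that a near-maximizer, seen from a suitable embedded cube, has almost no mass elsewhere.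
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Throughout, $[n]=\{1,\dots,n\}$, and posets are finite and nonempty. Let $V$ be a finite set. A family $\mathcal F\subseteq 2^V$ \emph{contains} a poset $P$ if there is an injection $f\colon P\to\mathcal F$ such that $x\le y$ implies $f(x)\subseteq f(y)$; incomparable elements of $P$ may be sent to comparable sets. The family is \emph{$P$-free} if it does not contain $P$.

The $i$-subsets of $V$ form \emph{level $i$} of the cube $2^V$. Let $p_i(\mathcal F)$ be the proportion of level $i$ that lies in $\mathcal F$; this is the probability that a uniformly random $i$-subset of $V$ belongs to $\mathcal F$, and we call it the \emph{mass} of $\mathcal F$ on level $i$. The \emph{Lubell function} is the total mass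
\[
\bar h(\mathcal F)=\sum_{F\in\mathcal F}\binom{|V|}{|F|}^{-1}=\sum_{i=0}^{|V|}p_i(\mathcal F).
\]
A \emph{full chain} in $2^{[n]}$ is a chain $\emptyset\subset\{x_1\}\subset\{x_1,x_2\}\subset\dots\subset[n]$ given by an ordering $x_1,\dots,x_n$ of $[n]$. The $i$-set of a uniformly random full chain is a uniformly random $i$-set, so $\bar h(\mathcal F)$ is the expected number of members of $\mathcal F$ on a random full chain. No level is larger than the middle one, so $|\mathcal F|\le\bar h(\mathcal F)\binom{n}{\lfloor n/2\rfloor}$: a bound on the Lubell function of $P$-free families bounds their size. Put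
\[
\lambda_n(P)=\max\{\bar h(\mathcal F):\mathcal F\subseteq 2^{[n]}\text{ is $P$-free}\}.
\]
This sequence is bounded. List the elements of $P$ as $x_1,\dots,x_{|P|}$ so that $x_i<x_j$ implies $i<j$ (a linear extension). Sending $x_i$ to the $i$-th smallest set of a chain of $|P|$ distinct sets shows that such a chain contains $P$. Hence a full chain meets a $P$-free family in at most $|P|-1$ sets, and $0\le\lambda_n(P)\le|P|-1$. The problem, posed in \cite{diamonds}, is to prove that $\lambda(P)=\lim_{n\to\infty}\lambda_n(P)$ exists for every $P$.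

\begin{example}\label{ex:first}
Let $K=|P|-1$.
\begin{itemize}
\item[(a)] If $P$ is a chain, any $K$ full levels form a $P$-free family, so $\lambda_n(P)=\min(n+1,K)$.
\item[(b)] If $P$ is an antichain, $P$-free means having at most $K$ members. The sets $\emptyset$ and $[n]$ have weight $1$, and all others have weight at most $1/n$, with equality for singletons. So for $K\ge2$ and $n\ge\max(2,K-2)$ we get $\lambda_n(P)=2+(K-2)/n$.
\item[(c)] Let $P$ be the diamond $a<b,c<d$. Three full levels $i<j<l$ contain it, since between an $i$-set and an $l$-set above it lie $\binom{l-i}{j-i}\ge2$ sets of size $j$; so unions of full levels give at most $2$. Now let $A\subseteq[n]$ with $|A|=t$, and let $\mathcal F$ consist of $\emptyset$, the singletons in $A$, and the pairs not contained in $A$. A diamond on these three levels must be $\emptyset$, two singletons and their union, which is excluded. So $\lambda_n(P)\ge 2+t/n-\binom t2/\binom n2\ge2+t/n-(t/n)^2$, which tends to $9/4$ for $t=\lfloor n/2\rfloor$.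
\end{itemize}
\end{example}

The sequence $\lambda_n(P)$ increases to its limit in (a) and decreases to it in (b), so convergence cannot come from monotonicity in a fixed direction. The examples also suggest where the limit lives: the lowest $K$ levels in (a), the sets $\emptyset$ and $[n]$ in (b), and the lowest three levels in the construction of (c). One is led to guess that the levels next to the two ends of the cube always suffice, and this is what we prove.

\subsection{Results}

\begin{theorem}\label{thm:limit}
For every finite poset $P$, the limit $\lambda(P)=\lim_{n\to\infty}\lambda_n(P)$ exists.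
\end{theorem}

For integers $k\ge1$ and $m\ge2k$, let $\sigma_{k,m}(P)$ be the maximum of $\bar h(\mathcal F)$ over the $P$-free families $\mathcal F\subseteq2^{[m]}$ all of whose members have size less than $k$ or greater than $m-k$.

\begin{theorem}\label{thm:ends}
For fixed $k$, the number $\sigma_{k,m}(P)$ is nonincreasing in $m\ge2k$. With $\sigma_k(P)=\lim_{m\to\infty}\sigma_{k,m}(P)$ we have $\lambda(P)=\sup_k\sigma_k(P)$.
\end{theorem}

The families counted by $\sigma_{k,m}(P)$ have at most $2\sum_{i<k}\binom mi$ members, a vanishing fraction of the middle level. So $\lambda(P)$ is always approached by families that are small in cardinality.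

Only two properties of $P$-freeness enter the proof. For $\mathcal D\subseteq2^W$, a map $\varphi\colon\mathcal D\to2^V$ is an \emph{order-embedding} if $S\subseteq S'\iff\varphi(S)\subseteq\varphi(S')$ for all $S,S'\in\mathcal D$; such a map is injective.

\begin{definition}\label{def:closed}
A \emph{closed class with chain bound $K$} assigns to each finite set $V$ a nonempty collection $\mathcal C(V)$ of families of subsets of $V$ such that
\begin{itemize}
\item[(A)] if $\mathcal F\in\mathcal C(V)$, $\mathcal D\subseteq2^W$ and $\varphi\colon\mathcal D\to2^V$ is an order-embedding, then the \emph{pull-back} $\{S\in\mathcal D:\varphi(S)\in\mathcal F\}$ belongs to $\mathcal C(W)$;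
\item[(B)] no family in any $\mathcal C(V)$ contains a chain of $K+1$ distinct sets.
\end{itemize}
\end{definition}

Property (A) for $\mathcal D=\emptyset$ puts the empty family in every $\mathcal C(W)$, and (A) for the maps induced by bijections $W\to V$ makes the class invariant under relabeling the ground set. Property (B) gives $\bar h\le K$ on the class. Define $\lambda_n(\mathcal C)$ and $\sigma_{k,m}(\mathcal C)$ as above, with ``belongs to the class'' in place of ``$P$-free''.

\begin{theorem}\label{thm:general}
Let $\mathcal C$ be a closed class with chain bound $K$. For fixed $k$, the number $\sigma_{k,m}(\mathcal C)$ is nonincreasing in $m\ge2k$. The sequence $\lambda_n(\mathcal C)$ converges as $n\to\infty$, and its limit is $\sup_k\lim_{m\to\infty}\sigma_{k,m}(\mathcal C)$.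
\end{theorem}

The $P$-free families form a closed class with chain bound $|P|-1$. The empty family is $P$-free; if $f$ places $P$ in a pull-back of $\mathcal F$ along $\varphi$, then $\varphi\circ f$ places $P$ in $\mathcal F$, which gives (A); and (B) was shown above. So Theorems \ref{thm:limit} and \ref{thm:ends} are cases of Theorem \ref{thm:general}. The same check applies to the families that are $P$-free for all $P$ in a nonempty collection of posets, with (B) supplied by any one $P$ of the collection. It also applies to induced copies, that is, maps $f$ with $x\le y\iff f(x)\subseteq f(y)$, because $\varphi\circ f$ is again such a map: the families that avoid every poset of a given collection as an induced subposet and contain no chain of $K+1$ distinct sets form a closed class. Here (B) has to be imposed, since a full chain contains no induced two-element antichain.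

Neither hypothesis can be dropped. The class of all families satisfies (A) and has $\lambda_n=n+1$. The class that consists of the empty family when $|V|$ is even and of the family $\{\emptyset\}$ when $|V|$ is odd satisfies (B), and its $\lambda_n$ alternates between $0$ and $1$.

\subsection{Plan of the proof}

To compare $\lambda_m$ with $\lambda_n$ for $m<n$ one pulls a good family in $2^{[n]}$ back to $2^{[m]}$. Section \ref{sec:levels} shows that the mass on any $m+1$ chosen levels survives, in particular the mass near the ends, while mass spread thinly over many levels may be lost. It therefore suffices to find, in arbitrarily large cubes, nearly optimal families with almost all mass near the ends. In Section \ref{sec:deficit} we add to $\bar h$ a bonus for mass near the ends, take a near-maximizer $\mathcal F$, and follow it along random embedded cubes that keep the ends and discard the other levels one at a time. The amount by which such a pull-back falls short of the optimum, the deficit, is a submartingale whose expected increase is exactly the discarded mass. We must show that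 a small initial deficit forces the discarded mass to be small. For unions of full levels this takes a few lines (Example \ref{ex:full}). In general we first pass to an embedded cube beyond which every member of $\mathcal F$ comes with a definite deficit (Section \ref{sec:good}), and then bound the number of such members by a second-moment estimate (Section \ref{sec:energy}).

\section{Selecting levels and the reduction}\label{sec:levels}

Let $\mathcal C$ be a closed class with chain bound $K$; we drop $\mathcal C$ from the notation $\lambda_n$, $\sigma_{k,m}$. If $K=0$, all families in the class are empty and Theorem \ref{thm:general} is trivial, so let $K\ge1$. ``Uniform'' means uniformly random. All embeddings in this paper have the following form.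

\begin{lemma}\label{lem:nested}
Let $W\subseteq V$ with $|W|=d$, and let $X_0\subseteq X_1\subseteq\dots\subseteq X_d$ be subsets of $V\setminus W$. Then $\varphi(S)=S\cup X_{|S|}$ defines an order-embedding $2^W\to2^V$.
\end{lemma}

\begin{proof}
If $S\subseteq S'$, then $|S|\le|S'|$, so $X_{|S|}\subseteq X_{|S'|}$ and $\varphi(S)\subseteq\varphi(S')$. Conversely, $\varphi(S)\subseteq\varphi(S')$ gives $S=\varphi(S)\cap W\subseteq\varphi(S')\cap W=S'$.
\end{proof}

\begin{lemma}[Selecting levels]\label{lem:select}
Let $\mathcal F\in\mathcal C(V)$ with $|V|=N\ge m$, let $0\le i_0<i_1<\dots<i_m\le N$ be integers, and let $J\subseteq\{0,\dots,m\}$. There is a family $\mathcal G\in\mathcal C([m])$ whose members have sizes in $J$ and which satisfies $\bar h(\mathcal G)\ge\sum_{s\in J}p_{i_s}(\mathcal F)$.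
\end{lemma}

\begin{proof}
The numbers $i_s-s$ are nondecreasing in $s$ and lie in $[0,N-m]$. Let $U$ be a uniform $m$-subset of $V$, order $V\setminus U$ uniformly, and let $X_s$ be the set of the first $i_s-s$ elements of this ordering. Let $\varphi(S)=S\cup X_{|S|}$ on $\mathcal D=\{S\subseteq U:|S|\in J\}$, and let $\mathcal G_U$ be the pull-back of $\mathcal F$. By Lemma \ref{lem:nested} and (A), $\mathcal G_U\in\mathcal C(U)$. If $S$ is a uniform $s$-subset of $U$, then $\varphi(S)$ is an $i_s$-subset of $V$ whose law is invariant under all permutations of $V$, hence uniform. So $\mathbb E\,p_s(\mathcal G_U)=p_{i_s}(\mathcal F)$ for $s\in J$, and $\mathbb E\,\bar h(\mathcal G_U)=\sum_{s\in J}p_{i_s}(\mathcal F)$. Some outcome attains at least the mean; relabel its $U$ as $[m]$.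
\end{proof}

Thus $\lambda_m$ is at least the sum of the $m+1$ largest level masses of any family of the class on at least $m$ points. This would prove convergence if nearly optimal families were known to carry almost all their mass on a bounded number of levels. But a family in a closed class can have a large mass that is spread over many levels.

\begin{example}\label{ex:spread}
Let $4\mid n$, $A=[n/2]$, $w(S)=|S|+|S\cap A|$ and $\mathcal F_c=\{S\subseteq[n]:w(S)=c\}$. Since $w$ increases strictly under proper inclusion, $\mathcal F_c$ contains no chain of two sets. Along a full chain $w$ runs from $0$ to $3n/2$ in steps of $1$ or $2$, so $\bar h(\mathcal F_c)\ge\frac12$ for one $c\in\{3n/4,\,3n/4+1\}$. A member of size $i$ has $|S\cap A|=c-i\le i$ and $|S\setminus A|=2i-c\le n/2$, so $3n/8\le i\le5n/8+1$. For these $i$, log-concavity of binomial coefficients and Stirling's formula give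
\[
p_i(\mathcal F_c)\le\binom{n/2}{\lfloor i/2\rfloor}\binom{n/2}{\lceil i/2\rceil}\Big/\binom ni=O(n^{-1/2}).
\]
So any $m+1$ levels carry mass $O(m/\sqrt n)$ out of a total of at least $\frac12$.
\end{example}

The way out is to fix in advance the levels to be kept, namely the $k$ lowest and the $k$ highest, and to prove that some nearly optimal family lives there. For $\mathcal G\subseteq2^W$ with $|W|=d\ge2k$ define the \emph{end mass} and the \emph{middle mass}
\[
\beta_k(\mathcal G)=\sum_{i<k}\bigl(p_i(\mathcal G)+p_{d-i}(\mathcal G)\bigr),\qquad \mu_k(\mathcal G)=\sum_{i=k}^{d-k}p_i(\mathcal G),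
\]
so that $\bar h=\beta_k+\mu_k$.

\begin{corollary}\label{cor:transfer}
If $\mathcal G\in\mathcal C(W)$ and $|W|\ge m\ge2k$, then $\sigma_{k,m}\ge\beta_k(\mathcal G)$. In particular $\sigma_{k,m}\ge\sigma_{k,N}$ for $N\ge m\ge2k$.
\end{corollary}

\begin{proof}
Let $N=|W|$. Apply Lemma \ref{lem:select} with $i_s=s$ for $s\le m-k$, $i_s=N-m+s$ for $s>m-k$, and $J=\{s:s<k\text{ or }s>m-k\}$; the levels $i_s$ with $s\in J$ are the $k$ lowest and the $k$ highest levels of $2^W$. For the second claim take for $\mathcal G$ a family that attains $\sigma_{k,N}$; then $\beta_k(\mathcal G)=\bar h(\mathcal G)=\sigma_{k,N}$.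
\end{proof}

Put $\lambda^+=\limsup_n\lambda_n\le K$. The rest of the paper proves the following statement, in which it is essential that $k$ does not depend on $m$.

\begin{proposition}\label{prop:key}
For all $\varepsilon,\eta\in(0,1]$ there is $k\ge1$ such that for every $m\ge2k$ there are a set $W$ with $|W|\ge m$ and a family $\mathcal G\in\mathcal C(W)$ with
\[
\beta_k(\mathcal G)\ge\frac{\lambda^+-2\eta}{1+\varepsilon}.
\]
\end{proposition}

\begin{proof}[Proof of Theorem \ref{thm:general} from Proposition \ref{prop:key}]
By Corollary \ref{cor:transfer}, $\sigma_{k,m}$ is nonincreasing in $m$, and it is nonnegative, so $\sigma_k=\lim_m\sigma_{k,m}$ exists. From $\lambda_m\ge\sigma_{k,m}\ge\sigma_k$ we get $\liminf_m\lambda_m\ge\sup_k\sigma_k$. Given $\varepsilon,\eta$, take $k$ as in the proposition. Corollary \ref{cor:transfer} gives $\sigma_{k,m}\ge(\lambda^+-2\eta)/(1+\varepsilon)$ for every $m\ge2k$, so $\sigma_k$ obeys the same bound. Letting $\varepsilon,\eta\to0$ gives $\sup_k\sigma_k\ge\lambda^+$. Hence $\liminf_m\lambda_m\ge\sup_k\sigma_k\ge\limsup_n\lambda_n$, and all three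 numbers are equal.
\end{proof}

\section{The tilted functional and the deficit}\label{sec:deficit}

Fix $\varepsilon,\eta\in(0,1]$ for the rest of the paper.

\subsection{Tilting toward the ends}

A maximizer of $\bar h$ has no reason to live near the ends: for a chain $P$ the $K$ middle levels are as good as the $K$ lowest. We break such ties by a bonus. For $\mathcal G\subseteq2^W$ with $|W|\ge2k$ let
\[
\Psi_k(\mathcal G)=\bar h(\mathcal G)+\varepsilon\beta_k(\mathcal G)=(1+\varepsilon)\beta_k(\mathcal G)+\mu_k(\mathcal G),\qquad
\Psi_k^*=\limsup_{n\to\infty}\ \max_{\mathcal F\in\mathcal C([n])}\Psi_k(\mathcal F).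
\]
Since $\beta_k$ is nondecreasing in $k$ and $\beta_k\le\bar h\le K$, the sequence $\Psi^*_k$ is nondecreasing and bounded by $(1+\varepsilon)K\le2K$. Let $\Psi^*=\lim_k\Psi_k^*$. From $\Psi_k\ge\bar h$ we get $\Psi^*\ge\lambda^+$.

For a chain $P$ the bonus alone does the work. The $K$ lowest levels show that $\Psi_k^*=(1+\varepsilon)K$ for $k\ge K$, and $\Psi_k(\mathcal F)\ge(1+\varepsilon)K-\gamma$ together with $\bar h(\mathcal F)\le K$ forces $\beta_k(\mathcal F)\ge K-\gamma/\varepsilon$. This argument needs $\Psi^*=(1+\varepsilon)\lambda^+$, which in general is not available in advance. What is always available is that $\Psi^*_k$ converges, so that widening the end zones from $k$ to a much larger $k_1$ gains almost nothing. We fix parameters to exploit this.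

Let $\gamma\in(0,\frac13]$ be a real number and $C\ge1$ an integer; they will be specified in \eqref{eq:constants} in terms of $K,\varepsilon,\eta$ alone. Choose, in this order:
\begin{itemize}
\item an integer $k\ge1$ with $\Psi^*_k\ge\Psi^*-\gamma$, and put $L=Ck$ and $k_1=k+2L$;
\item an integer $n_0\ge\max(2k_1,2kL)$ such that $\Psi_{k_1}(\mathcal G)\le\Psi^*+\gamma$ whenever $\mathcal G\in\mathcal C(W)$ and $|W|\ge n_0$, which is possible because $\Psi^*_{k_1}\le\Psi^*$;
\item an integer $n\ge n_0$ and a family $\mathcal F\in\mathcal C([n])$ with $\Psi_k(\mathcal F)\ge\Psi_k^*-\gamma\ge\Psi^*-2\gamma$. By the definition of the upper limit, $n$ can be taken as large as we please.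
\end{itemize}

\subsection{States and steps}

We want to look at $\mathcal F$ through smaller cubes without touching its end mass, and to discard its middle levels from the outside in. A \emph{state} is a pair $Z=(X,Y)$ of disjoint subsets of $[n]$. Put $W(Z)=[n]\setminus(X\cup Y)$ and $\dim Z=|W(Z)|$, and call $Z$ \emph{admissible} if $\dim Z\ge n_0$. For an admissible state of dimension $d$ and $S\subseteq W(Z)$ let
\[
\varphi_Z(S)=\begin{cases}S&\text{if }|S|<k,\\ S\cup X&\text{if }k\le|S|\le d-k,\\ S\cup X\cup Y&\text{if }|S|>d-k,\end{cases}
\qquad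
\mathcal F^Z=\{S\subseteq W(Z):\varphi_Z(S)\in\mathcal F\}.
\]
By Lemma \ref{lem:nested} and (A), $\mathcal F^Z\in\mathcal C(W(Z))$. For $Z=(\emptyset,\emptyset)$ we have $\mathcal F^Z=\mathcal F$. Figure \ref{fig:levels} shows the action of $\varphi_Z$ on levels.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.1cm,y=1cm]
\fill[gray!25] (2,1.6)--(2.9,1.6)--(0.9,0)--(0,0)--cycle;
\fill[gray!25] (3,1.6)--(7,1.6)--(7.5,0)--(3.5,0)--cycle;
\fill[gray!25] (7.1,1.6)--(8,1.6)--(10,0)--(9.1,0)--cycle;
\draw (2,1.6)--(8,1.6);
\draw (0,0)--(10,0);
\node[above] at (2,1.6) {\small $0$};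
\node[above] at (3,1.6) {\small $k$};
\node[above] at (7,1.6) {\small $d-k$};
\node[above] at (8,1.6) {\small $d$};
\node[below] at (0,0) {\small $0$};
\node[below] at (1,0) {\small $k$};
\node[below] at (3.5,0) {\small $k+|X|$};
\node[below] at (7.5,0) {\small $n-|Y|-k$};
\node[below] at (9,0) {\small $n-k$};
\node[below] at (10,0) {\small $n$};
\node at (5.25,0.8) {\small $S\mapsto S\cup X$};
\end{tikzpicture}
\caption{The embedding $\varphi_Z$ of a state $Z=(X,Y)$ of dimension $d$, acting on set sizes. Upper line: the levels of $2^{W(Z)}$; lower line: the levels of $2^{[n]}$. The $k$ lowest and the $k$ highest levels go to the $k$ lowest and the $k$ highest levels, and the middle levels are raised by $|X|$. The image misses $|X|$ levels starting from level $k$ and $|Y|$ levels ending with level $n-k$.}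
\label{fig:levels}
\end{figure}

There are two ways to enlarge a state, and one notation treats both. A \emph{type} is a symbol $\tau\in\{\mathrm b,\mathrm t\}$ (bottom or top). For $Z=(X,Y)$ and $A\subseteq W(Z)$ let
\[
Z+_{\mathrm b}A=(X\cup A,Y),\qquad Z+_{\mathrm t}A=(X,Y\cup A),\qquad R_{\mathrm b}(Z)=X,\qquad R_{\mathrm t}(Z)=[n]\setminus Y .
\]
When the type is fixed we omit it. Then $W(Z+A)=W(Z)\setminus A$ and $(Z+A)+B=Z+(A\cup B)$ for disjoint $A,B$, and $R(Z+A)$ is strictly monotone in $A$: increasing for the bottom type, decreasing for the top type. A \emph{step} of type $\tau$ replaces $Z$ by $Z+_\tau\{w\}$ with $w$ uniform in $W(Z)$.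

For admissible $Z$ of dimension $d$ and $0\le u\le d-2k$, number the middle levels from the side given by the type:
\[
q^{\mathrm b}_u(Z)=p_{k+u}(\mathcal F^Z),\qquad q^{\mathrm t}_u(Z)=p_{d-k-u}(\mathcal F^Z).
\]
For either type $\mu_k(\mathcal F^Z)=\sum_{u=0}^{d-2k}q_u(Z)$. If $S\subseteq W=W(Z)$ and $|S|=k+u$, then $\varphi_Z(S)=X\cup S=R_{\mathrm b}(Z+_{\mathrm b}S)$ and $\varphi_Z(W\setminus S)=[n]\setminus(Y\cup S)=R_{\mathrm t}(Z+_{\mathrm t}S)$. If $|S|<k$, then $\varphi_Z(S)=S$ and $\varphi_Z(W\setminus S)=[n]\setminus S$. Hence, with $S_i$ a uniform $i$-subset of $W(Z)$,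
\begin{equation}\label{eq:q}
q_u(Z)=\Pr\bigl(R(Z+S_{k+u})\in\mathcal F\bigr),\qquad
\beta_k(\mathcal F^Z)=\sum_{i<k}\bigl(\Pr(S_i\in\mathcal F)+\Pr([n]\setminus S_i\in\mathcal F)\bigr).
\end{equation}

\subsection{The deficit}

The \emph{deficit} of an admissible state measures how far its family is from the optimum:
\[
D(Z)=\Psi^*+\gamma-\Psi_k(\mathcal F^Z).
\]
By the choice of $\mathcal F$, $D(\emptyset,\emptyset)\le3\gamma$.

\begin{lemma}\label{lem:deficit}
Fix a type. Let $Z$ be an admissible state of dimension $d$, let $0\le v\le d-n_0$, and let $U$ be a uniform $v$-subset of $W(Z)$.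
\begin{itemize}
\item[(i)] $0\le D(Z)\le3K$.
\item[(ii)] $D(Z)\ge\varepsilon\sum_{u<2L}q_u(Z)$.
\item[(iii)] $\mathbb E\,q_0(Z+U)=q_v(Z)$ and $\mathbb E\,D(Z+U)=D(Z)+\sum_{u<v}q_u(Z)$.
\item[(iv)] If $v\le2L$, then $\mathbb E\,D(Z+U)\le(2/\varepsilon)D(Z)$.
\end{itemize}
\end{lemma}

\begin{proof}
Since $\mathcal F^Z$ belongs to the class and $d\ge n_0$, we have $\Psi^*+\gamma\ge\Psi_{k_1}(\mathcal F^Z)$. The functionals $\Psi_{k_1}$ and $\Psi_k$ differ by $\varepsilon$ times the mass on the levels $k,\dots,k_1-1$ and $d-k_1+1,\dots,d-k$, so
\[
D(Z)\ge\Psi_{k_1}(\mathcal F^Z)-\Psi_k(\mathcal F^Z)=\varepsilon\sum_{u<2L}\bigl(q^{\mathrm b}_u(Z)+q^{\mathrm t}_u(Z)\bigr).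
\]
This gives (ii) and $D(Z)\ge0$. Also $D(Z)\le\Psi^*+\gamma\le2K+\frac13\le3K$.

For (iii), let $Z'=Z+U$, of dimension $d-v$, and let $S$ be a uniform $i$-subset of $W(Z')=W(Z)\setminus U$. Averaged over $U$, the set $S$ is a uniform $i$-subset of $W(Z)$, and $U\cup S$ is a uniform $(v+i)$-subset of $W(Z)$. The first fact and \eqref{eq:q} give $\mathbb E\,\beta_k(\mathcal F^{Z'})=\beta_k(\mathcal F^Z)$. The second fact, \eqref{eq:q} and $Z'+S=Z+(U\cup S)$ give $\mathbb E\,q_u(Z')=q_{u+v}(Z)$ for $0\le u\le d-v-2k$. Summing over $u$,
\[
\mathbb E\,\mu_k(\mathcal F^{Z'})=\sum_{u=v}^{d-2k}q_u(Z)=\mu_k(\mathcal F^Z)-\sum_{u<v}q_u(Z),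
\]
and (iii) follows from $\Psi_k=(1+\varepsilon)\beta_k+\mu_k$. For $v\le2L$, (ii) and (iii) give $\mathbb E\,D(Z+U)\le(1+1/\varepsilon)D(Z)\le(2/\varepsilon)D(Z)$.
\end{proof}

Part (iii) says that a step keeps the end mass on average, discards the outermost middle level on its side, and adds the discarded mass to the deficit. Part (ii) is where the bonus and the choice of $k$ are used: mass that is about to be discarded would earn the bonus in $\Psi_{k_1}$, so it is already visible in the deficit. Our aim is a version of (ii) in which the $2L$ levels are replaced by half of the cube.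

\begin{example}[Full levels]\label{ex:full}
Suppose that $\mathcal F$ is a union of full levels, $n\ge2n_0$, and $D(\emptyset,\emptyset)<\varepsilon$. We claim that $\mu_k(\mathcal F)=0$. The size of $\varphi_Z(S)$ depends only on $|S|,|X|,|Y|$, so every $\mathcal F^Z$ is a union of full levels, $D(Z)$ depends only on $|X|$ and $|Y|$, and $q_u(Z)\in\{0,1\}$. Fix a type, let $Z_0=(\emptyset,\emptyset)$, and let $Z_j$ be the state after $j\le n-n_0$ steps. If $D(Z_j)<\varepsilon$, then $q_0(Z_j)<1$ by (ii), hence $q_0(Z_j)=0$, and $D(Z_{j+1})=D(Z_j)$ by (iii). By induction $q_j(Z_0)=q_0(Z_j)=0$ for all $j\le n-n_0$. The bottom type clears the levels $k,\dots,k+n-n_0$ and the top type clears the levels $n_0-k,\dots,n-k$. Since $n-n_0\ge n/2\ge n_0-k$, together these are all the middle levels.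
\end{example}

The example rests on a gap: the deficit either stays where it is or jumps by $1$, and (ii) announces the jump beforehand. For a general family $q_0$ may be small and positive at every step, as the level masses in Example \ref{ex:spread} are. Then (iv) allows the deficit to grow by a factor $2/\varepsilon$ every $2L$ steps. This is useless over $n/2$ steps, because $n\ge n_0$ is chosen after $\gamma$ and $L$, and we have no control of $n/L$ in terms of $\gamma$. The next section restores a gap by looking at single members of $\mathcal F$ instead of levels.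

\section{A state beyond which members are expensive}\label{sec:good}

By \eqref{eq:q}, the mass discarded along a walk from $Z$ consists of members of $\mathcal F$ of the form $R(Z+A)$ with $|A|\ge k$. Consider such a member and the state $Z+A$. Either the deficit of $Z+A$ is of larger order than that of $Z$ for every such member, which is the gap we want, or some $Z+A$ still has a small deficit. In the second case we restart from $Z+A$. We lose little, and we gain a member of $\mathcal F$ that is comparable with every set $R_\tau(Z')$ for later states $Z'$. By (B) this can happen at most $K$ times. Each round needs its own threshold for the deficit, much larger than the previous one, and its own range of dimensions, much smaller than the previous one.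

Put
\begin{equation}\label{eq:constants}
a=\frac{\varepsilon\eta}{48K},\qquad\gamma_r=a^{K+1-r}\ \ (0\le r\le K+1),\qquad\gamma=\frac{\gamma_0}3,\qquad C=\Bigl\lceil\frac{768K^3}{\varepsilon^2\gamma_0^3}\Bigr\rceil .
\end{equation}
Thus $\gamma_0<\dots<\gamma_{K+1}=1$, $\gamma_r=a\gamma_{r+1}$, and $\gamma_r\le a\le\eta$ for $r\le K$. These values determine $k,L,k_1,n_0$ as in Section \ref{sec:deficit}. Now fix $m\ge2k$, let $N_{K+1}=\max(n_0,m)$, and for $r=K,K-1,\dots,0$ let
\[
M_r=N_{r+1}+k+L,\qquad N_r=2M_r .
\]
Finally take $n\ge N_0$ in the choice of $\mathcal F$. All $N_r$ are at least $N_{K+1}$, so states of dimension at least $N_r$ are admissible.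

\begin{lemma}\label{lem:good}
There are $r\in\{0,\dots,K\}$ and a state $Z^*$ with $\dim Z^*\ge N_r$ and $D(Z^*)\le\gamma_r$ that has the following property.
\begin{itemize}
\item[$(H_r)$] For each type $\tau$ and each $A\subseteq W(Z^*)$ with $|A|\ge k$ and $\dim(Z^*+_\tau A)\ge N_{r+1}$: if $R_\tau(Z^*+_\tau A)\in\mathcal F$, then $D(Z^*+_\tau A)\ge\gamma_{r+1}$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $Z^{(0)}=(\emptyset,\emptyset)$, which has dimension $n\ge N_0$ and deficit at most $3\gamma=\gamma_0$. Suppose that $r\le K$ and that $Z^{(r)}=(X^{(r)},Y^{(r)})$ has dimension at least $N_r$ and deficit at most $\gamma_r$. If $(H_r)$ holds for $Z^{(r)}$, we are done. Otherwise take a violating pair $(\tau_r,A_r)$ and let $Z^{(r+1)}=Z^{(r)}+_{\tau_r}A_r$. Then $\dim Z^{(r+1)}\ge N_{r+1}$, $D(Z^{(r+1)})<\gamma_{r+1}$, and $F_{r+1}=R_{\tau_r}(Z^{(r+1)})$ belongs to $\mathcal F$.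

Suppose that this happens for all $r=0,\dots,K$. The sets $X^{(j)}$ and $Y^{(j)}$ are nondecreasing in $j$. If $\tau_r=\mathrm b$, then $F_{r+1}=X^{(r+1)}\supsetneq X^{(r)}$ because $A_r\ne\emptyset$, so the sets $F_j$ of bottom type increase strictly. If $\tau_r=\mathrm t$, then $F_{r+1}=[n]\setminus Y^{(r+1)}\subsetneq[n]\setminus Y^{(r)}$, so those of top type decrease strictly. Every $F_j$ of bottom type lies in $X^{(K+1)}$, every $F_j$ of top type contains $[n]\setminus Y^{(K+1)}$, and $X^{(K+1)}\subsetneq[n]\setminus Y^{(K+1)}$ because $\dim Z^{(K+1)}\ge N_{K+1}>0$. So $F_1,\dots,F_{K+1}$ is a chain of $K+1$ distinct members of $\mathcal F$, contrary to (B).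
\end{proof}

For a union of full levels, $(H_0)$ holds already at $Z^*=(\emptyset,\emptyset)$: if $R(Z^*+A)\in\mathcal F$ and $|A|=k+u$, then $q_u(Z^*)=1$, and Lemma \ref{lem:deficit}(iii) gives $D(Z^*+A)\ge q_u(Z^*)=1$ since $u<|A|$. So $(H_r)$ is the gap of Example \ref{ex:full}, with $\gamma_{r+1}$ in place of $1$.

\section{The energy estimate}\label{sec:energy}

Fix $r$ and $Z^*$ as in Lemma \ref{lem:good}, and put
\[
N=\dim Z^*,\qquad T=N-M_r,\qquad\delta=D(Z^*),\qquad\kappa=\gamma_{r+1},\qquad\kappa_1=\varepsilon\kappa/8 .
\]
Since $N\ge2M_r$, we have $T\ge N/2$. The long-range version of Lemma \ref{lem:deficit}(ii) reads as follows.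

\begin{lemma}\label{lem:main}
For each type, $\theta=\sum_{u<T}q_u(Z^*)$ satisfies $\theta\le3K\delta/\kappa_1$.
\end{lemma}

The idea is to run a walk $Z_j$ of steps from $Z^*$ together with a shadow walk $Z_j+S$, where $S$ is a random $k$-set that the walk avoids. The mass $\theta$ is the expected number of times at which $R(Z_j+S)\in\mathcal F$. At such a time the shadow has deficit at least $\kappa$ by $(H_r)$. If the walk itself still has deficit below $\kappa_1$, the two deficits differ by order $\kappa$, and they keep differing, on average, for $L$ more steps. On the other hand, the shadow is distributed as the walk $k$ steps later, and the squared $k$-step increments of a bounded submartingale have a total of order $k$, however long the walk is. Since $L=Ck$ with $C$ large, this situation is rare. What happens after the walk has reached deficit $\kappa_1$ is bounded by the probability of reaching it.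

All probability spaces here are finite. A sequence of random variables $D_j$ is a \emph{submartingale} with respect to increasing $\sigma$-algebras $\mathcal A_j$ if $D_j$ is determined by $\mathcal A_j$ and $\mathbb E[D_{j+1}\mid\mathcal A_j]\ge D_j$; by iterated conditioning, $\mathbb E[D_{j}\mid\mathcal A_i]\ge D_i$ for $i\le j$.

\begin{lemma}\label{lem:energy}
Let $D_0,\dots,D_{J+k}$ be a nonnegative submartingale. Then
\[
\sum_{j=0}^J\mathbb E\,(D_{j+k}-D_j)^2\le\sum_{j=J+1}^{J+k}\mathbb E\,D_j^2 .
\]
\end{lemma}

\begin{proof}
Let $e_j=\mathbb E\,D_j^2$. Since $D_j\ge0$, we have $\mathbb E[D_jD_{j+k}]=\mathbb E\bigl[D_j\,\mathbb E[D_{j+k}\mid\mathcal A_j]\bigr]\ge e_j$, so $\mathbb E(D_{j+k}-D_j)^2\le e_{j+k}-e_j$. The sum of $e_{j+k}-e_j$ over $0\le j\le J$ equals $\sum_{j=J+1}^{J+k}e_j-\sum_{j=0}^{k-1}e_j$.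
\end{proof}

\begin{proof}[Proof of Lemma \ref{lem:main}]
Fix the type. Let $x_1,\dots,x_N$ be a uniform ordering of $W(Z^*)$ and let $S=\{x_{N-k+1},\dots,x_N\}$. Put $J=T+L-2\ge T-1$ and
\[
Z_j=Z^*+\{x_1,\dots,x_j\},\quad D_j=D(Z_j)\ \ (0\le j\le J+k),\qquad D_j'=D(Z_j+S)\ \ (0\le j\le J).
\]
All these states have dimension at least $N-J-k\ge M_r-L-k=N_{r+1}$, so they are admissible, and $S\subseteq W(Z_j)$ because $J+k\le N-n_0\le N-k$. Let $\mathcal A_j$ be generated by $x_1,\dots,x_j$, and $\mathcal B_j$ by $x_1,\dots,x_j$ and $S$. Let $I_j$ be the indicator of the event $R(Z_j+S)\in\mathcal F$. The symmetry of a uniform ordering gives three facts.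
\begin{itemize}
\item[(F1)] Given $\mathcal A_i$, the set $\{x_{i+1},\dots,x_j\}$ is a uniform $(j-i)$-subset of $W(Z_i)$. So Lemma \ref{lem:deficit} applies conditionally on $\mathcal A_i$; in particular $\mathbb E[D_{j+1}\mid\mathcal A_j]=D_j+q_0(Z_j)$, and $(D_j)$ is a submartingale for $(\mathcal A_j)$.
\item[(F2)] Given $\mathcal A_j$, both $S$ and $\{x_{j+1},\dots,x_{j+k}\}$ are uniform $k$-subsets of $W(Z_j)$. So $(D_j,D'_j)$ has the same law as $(D_j,D_{j+k})$, and $\mathbb E[I_j\mid\mathcal A_j]=q_0(Z_j)$ by \eqref{eq:q}.
\item[(F3)] Given $\mathcal B_j$, the element $x_{j+1}$ is uniform in $W(Z_j)\setminus S=W(Z_j+S)$, and $Z_{j+1}+S=(Z_j+S)+\{x_{j+1}\}$. So $(D'_j)$ is a submartingale for $(\mathcal B_j)$ by Lemma \ref{lem:deficit}(iii).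
\end{itemize}
By Lemma \ref{lem:deficit}(iii) and (F2), $\theta=\sum_{j<T}\mathbb E\,q_0(Z_j)=\mathbb E\sum_{j<T}I_j$ and $\mathbb E\,D_T=\delta+\theta$. The sets $R(Z_j+S)$ form a chain of distinct sets, so (B) gives $\sum_jI_j\le K$ for every outcome.

\medskip\noindent\emph{Step 1: stopping at deficit $\kappa_1$.} Let $s$ be the least $j\le T$ with $D_j\ge\kappa_1$, and $s=\infty$ if there is none. The event $\{j<s\}$ lies in $\mathcal A_j$. Let
\[
\theta'=\mathbb E\sum_{j<T}\mathbf 1[j<s]\,I_j=\mathbb E\sum_{j<T}\mathbf 1[j<s]\,q_0(Z_j),
\]
where the second equality is (F2). Taking expectations in $D_{\min(s,T)}=\delta+\sum_{j<T}\mathbf 1[j<s](D_{j+1}-D_j)$ and using (F1), we get $\mathbb E\,D_{\min(s,T)}=\delta+\theta'$. This variable is nonnegative and is at least $\kappa_1$ on $\{s\le T\}$, so $\Pr(s\le T)\le(\delta+\theta')/\kappa_1$. Moreover $\theta-\theta'=\mathbb E\sum_{j<T}\mathbf 1[s\le j]I_j\le K\Pr(s\le T)$. Hence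
\begin{equation}\label{eq:stop}
\theta\le\theta'+\frac K{\kappa_1}(\delta+\theta').
\end{equation}
It remains to show that $\theta'$, the mass discarded while the deficit is small, is a tiny fraction of $\delta+\theta$.

\medskip\noindent\emph{Step 2: lower bound for the energy.} For $i<T$ let $E_i$ be the event that $I_i=1$, $I_j=0$ for all $j<i$, and $i<s$. We use only the first hit so that the events $E_i\in\mathcal B_i$ are disjoint. Their union is the event that $\sum_{j<T}\mathbf 1[j<s]I_j\ge1$. This sum is at most $K$ and has mean $\theta'$, so $\sum_{i<T}\Pr(E_i)\ge\theta'/K$.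

Let $i<T$ and $i\le j<i+L$; then $j\le J$. On $E_i$, apply $(H_r)$ with $A=\{x_1,\dots,x_i\}\cup S$: we have $|A|\ge k$, $\dim(Z^*+A)\ge N_{r+1}$ and $R(Z^*+A)\in\mathcal F$, so $D'_i\ge\kappa$. By (F3),
\[
\mathbb E[D'_j\mid\mathcal B_i]\ge D_i'\ge\kappa\qquad\text{on }E_i .
\]
For the walk itself we must condition on $\mathcal B_i$ as well, while Lemma \ref{lem:deficit}(iv) concerns $\mathcal A_i$. Knowing $S$ changes little over $L$ steps. Given $\mathcal B_i$, the set $\{x_{i+1},\dots,x_j\}$ is a uniform $(j-i)$-subset of $W(Z_i)\setminus S$, so it has the law of a uniform $(j-i)$-subset $U$ of $W(Z_i)$ conditioned on $U\cap S=\emptyset$. Each element of $S$ lies in $U$ with probability at most $L/\dim Z_i$, so $\Pr(U\cap S=\emptyset)\ge1-kL/n_0\ge\frac12$. Conditioning on an event of probability at least $\frac12$ at most doubles the mean of the nonnegative variable $D(Z_i+U)$. With Lemma \ref{lem:deficit}(iv) and $D_i<\kappa_1$ on $E_i$,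
\[
\mathbb E[D_j\mid\mathcal B_i]\le2\cdot\frac2\varepsilon D_i\le\frac{4\kappa_1}\varepsilon=\frac\kappa2\qquad\text{on }E_i .
\]
A conditional second moment is at least the square of the conditional mean, so $\mathbb E[(D'_j-D_j)^2\mid\mathcal B_i]\ge\kappa^2/4$ on $E_i$. For fixed $j\le J$, disjointness gives
\[
\mathbb E(D_j'-D_j)^2\ge\sum_{i<T,\ j-L<i\le j}\mathbb E\bigl[\mathbf 1_{E_i}(D'_j-D_j)^2\bigr]\ge\frac{\kappa^2}4\sum_{i<T,\ j-L<i\le j}\Pr(E_i).
\]
In the sum over $0\le j\le J$ each $i<T$ occurs for the $L$ values $j=i,\dots,i+L-1$. Therefore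
\begin{equation}\label{eq:lower}
\sum_{j=0}^J\mathbb E(D'_j-D_j)^2\ge\frac{\kappa^2L}4\sum_{i<T}\Pr(E_i)\ge\frac{\kappa^2L\,\theta'}{4K}.
\end{equation}

\medskip\noindent\emph{Step 3: upper bound for the energy.} By (F2), (F1) and Lemma \ref{lem:energy}, the left side of \eqref{eq:lower} is at most $\sum_{j=J+1}^{J+k}\mathbb E\,D_j^2$. Each index here has the form $j=T+v$ with $0\le L-1\le v\le L+k-2\le2L$. By Lemma \ref{lem:deficit}(i), and (iv) applied from $Z_T$, we get $\mathbb E\,D_j^2\le3K\,\mathbb E\,D_j\le(6K/\varepsilon)\,\mathbb E\,D_T$. So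
\begin{equation}\label{eq:upper}
\sum_{j=0}^J\mathbb E(D'_j-D_j)^2\le\frac{6Kk}\varepsilon(\delta+\theta).
\end{equation}
The bound is proportional to $\delta+\theta$, and not merely to a constant. This is what yields an estimate of $\theta$ in terms of $\delta$.

\medskip\noindent\emph{Step 4: conclusion.} By \eqref{eq:lower}, \eqref{eq:upper} and $L=Ck$,
\[
\theta'\le\rho(\delta+\theta),\qquad\rho=\frac{24K^2}{\varepsilon\kappa^2C}.
\]
Since $\kappa_1\le1\le K$, we have $1+K/\kappa_1\le2K/\kappa_1=16K/(\varepsilon\kappa)$. With $\kappa\ge\gamma_0$ and the value of $C$ in \eqref{eq:constants},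
\[
\Bigl(1+\frac K{\kappa_1}\Bigr)\rho\le\frac{384K^3}{\varepsilon^2\kappa^3C}\le\frac12 .
\]
Now \eqref{eq:stop} gives $\theta\le\frac12(\delta+\theta)+K\delta/\kappa_1$, that is, $\theta\le\delta+2K\delta/\kappa_1\le3K\delta/\kappa_1$.
\end{proof}

\section{The middle mass at the state $Z^*$}\label{sec:end}

\begin{proof}[Proof of Proposition \ref{prop:key}]
The integer $k$ was chosen in terms of the class, $\varepsilon$ and $\eta$, before $m$. Let $\mathcal G=\mathcal F^{Z^*}\in\mathcal C(W(Z^*))$; its ground set has $N\ge N_r\ge N_{K+1}\ge m$ elements. As in Example \ref{ex:full}, we use both types from the same state. The masses $q_u^{\mathrm b}(Z^*)$ with $u<T$ belong to the levels $k,\dots,k+T-1$, and the masses $q_u^{\mathrm t}(Z^*)$ with $u<T$ to the levels $N-k-T+1,\dots,N-k$. Since $2T\ge N\ge N-2k+1$, these two ranges cover the $N-2k+1$ middle levels. By Lemma \ref{lem:main}, $\delta\le\gamma_r=a\kappa$ and $\kappa_1=\varepsilon\kappa/8$,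
\[
\mu_k(\mathcal G)\le2\cdot\frac{3K\delta}{\kappa_1}\le\frac{48Ka}{\varepsilon}=\eta .
\]
On the other hand $\Psi_k(\mathcal G)=\Psi^*+\gamma-\delta\ge\Psi^*-\gamma_r\ge\Psi^*-\eta$. Therefore
\[
(1+\varepsilon)\beta_k(\mathcal G)=\Psi_k(\mathcal G)-\mu_k(\mathcal G)\ge\Psi^*-2\eta\ge\lambda^+-2\eta .\qedhere
\]
\end{proof}

With the deduction in Section \ref{sec:levels}, this completes the proof of Theorem \ref{thm:general}, and hence of Theorems \ref{thm:limit} and \ref{thm:ends}. Property (A) was used only for the embeddings of Lemma \ref{lem:nested} and their restrictions. Property (B) was used three times: to bound $\bar h$, and with it $\Psi^*$ and the deficit; to end the search in Lemma \ref{lem:good}; and to bound the number of members met by the shadow walk. The integers $k$ and $n_0$ come from the convergence of $\Psi_k^*$ and from an upper limit, so the argument gives no rate of convergence for $\lambda_n$.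

\begin{thebibliography}{9}
\bibitem{diamonds}
\emph{Searching For Diamonds},
\texttt{http://people.math.sc.edu/griggs/EuroComb20110831Katona.pdf}.
\end{thebibliography}
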